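# Packing element-disjoint Steiner forests: the bound $\Omega(k/\log|T|)$

## 1. One terminal class in a bipartite graph: color at random

Let $G=(V,E)$ be a graph and $T\subseteq V$ a set of $n\ge 2$ *terminals*. In this section every edge joins a terminal to a non-terminal. The *elements* of $G$ are its edges and its non-terminal vertices. Suppose that any two terminals are joined by $k$ paths, pairwise sharing no element (they may share terminals). How many trees can we find in $G$, each containing all of $T$, pairwise sharing no element?

Each non-terminal $w$ is a possible connector for its neighborhood $N(w)\subseteq T$. So the problem is about the hypergraph on $T$ with hyperedges $N(w)$. We fix the language of hypergraphs once and for all.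

**Conventions.** Hypergraphs are finite; hyperedges are nonempty and may be repeated (repeated copies are different hyperedges). For a hypergraph $H$ on $V$ and $X\subseteq V$, let $d_H(X)$ be the number of hyperedges meeting both $X$ and $V\setminus X$. A set $F$ of hyperedges *connects* $X\subseteq V$ if $X$ lies in one component of $(V,F)$, where two vertices in a common hyperedge of $F$ are in the same component.

For example, if $V=\{1,2,3\}$ and the hyperedges are $\{1,2,3\}$, $\{1,2\}$ and $\{3\}$, then $d_H(\{1\})=2$ and $d_H(\{3\})=1$.

In our graph, let $\emptyset\ne X\subsetneq T$. If we delete every $w$ whose neighborhood meets both $X$ and $T\setminus X$, no path joins $X$ to $T\setminus X$. Each of the $k$ element-disjoint paths between a vertex of $X$ and one of $T\setminus X$ therefore contains a deleted vertex, so $d_H(X)\ge k$. *All* cuts are large, and this is the situation for random sampling.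

**Lemma 1 (basic sampling).** Let $Q$ be a hypergraph on $\nu\ge1$ vertices with $d_Q(X)\ge c$ for all $\emptyset\ne X\subsetneq V(Q)$, where $c>0$. Let $0<p\le 1$ and suppose $\ell:=\lfloor pc/\ln 2\rfloor\ge 1$. If each hyperedge is chosen independently with probability $p$, then the chosen set fails to connect $V(Q)$ with probability at most $\nu(3/4)^\ell$.

*Proof.* **Step 1: split the sampling into rounds.** Run $\ell$ independent rounds; in each round choose every hyperedge independently with probability $p/\ell$. A hyperedge is chosen in at least one round with probability $p'=1-(1-p/\ell)^\ell$, and $p'\le p$ by Bernoulli's inequality $(1-p/\ell)^\ell\ge 1-p$. If $p'<1$, add each hyperedge not yet chosen independently with probability $(p-p')/(1-p')$; if $p'=1$, then $p=1$ and nothing is to be added. The result is a sample with probability $p$ that contains the union of the rounds. So it suffices to bound the probability that the union of the rounds does not connect $V(Q)$.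

**Step 2: one round kills a quarter of the components.** Condition on the earlier rounds and let $j\ge2$ be the current number of components. Each component, as a vertex set, is crossed by at least $c$ hyperedges. The probability that none of these is chosen in this round is at most
$$(1-p/\ell)^{c}\le e^{-pc/\ell}\le e^{-\ln 2}=\tfrac12 .$$
Let $I$ be the number of components for which this happens. Every other component has a chosen hyperedge meeting another component, and that other component then also has a chosen crossing hyperedge. So the remaining $j-I$ components merge in groups of at least two. The new number of components satisfies $j'\le I+(j-I)/2=(j+I)/2$. Since $E[I]\le j/2$,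
$$E[j'-1]\le\tfrac34 j-1\le\tfrac34(j-1).$$
If $j=1$, then $j'=1$, and the inequality $E[j'-1]\le\frac34(j-1)$ holds as well.

**Step 3: iterate.** After $\ell$ rounds the expected number of components minus one is at most $(\nu-1)(3/4)^\ell$. By Markov's inequality, the probability that this number is at least $1$ is at most $\nu(3/4)^\ell$. $\square$

**Proposition 2 (the easy case).** In the situation of this section there are at least $\dfrac{k}{20\log_2 n}$ trees in $G$ containing $T$ and pairwise sharing no element.

*Proof.* Put $L=\log_2 n\ge1$ and $q=\lfloor k/(5L)\rfloor$. If $q=0$, one tree exists (because $k\ge1$) and $1>k/(5L)$. Let $q\ge1$. Color the non-terminals independently and uniformly with $q$ colors. Each color class is a random sample with $p=1/q\ge 5L/k$. Apply Lemma 1 with $c=k$ to the hypergraph of the nonempty sets $N(w)$: since $1/\ln 2>1.4$,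
$$\ell=\lfloor k/(q\ln2)\rfloor\ge\lfloor 7L\rfloor\ge 7L-1\ge 5L .$$
As $(3/4)^5=243/1024<1/4$, a color fails to connect $T$ with probability at most $n(3/4)^{5L}\le n\cdot 4^{-L}=1/n\le\frac12$. The expected number of successful colors is at least $q/2$, so some coloring has at least $q/2\ge (q+1)/4>k/(20L)$ successful colors. For each successful color take the subgraph induced by $T$ and the non-terminals of that color. It has $T$ in one component, so it contains a tree containing $T$. Different colors share no non-terminal, and no edge either, since every edge has a non-terminal end. $\square$

What changes in general? There are two differences. Edges may join two non-terminals, so that there is no obvious hypergraph. And there may be several terminal sets, each only required to be connected *internally*; then the hypothesis says nothing about many of the cuts. The first difference is handled by a reduction. The second is the real problem.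

## 2. Several classes in an arbitrary graph

Let $G=(V,E)$ be an undirected simple graph, and let $T_1,\dots,T_h\subseteq V$ ($h\ge1$) be pairwise disjoint sets of terminals with $|T_i|\ge2$. Put $T=\bigcup_iT_i$. The vertices of $V\setminus T$ are non-terminals, and the elements are the edges and the non-terminals.

**Definition (element-connectivity).** For distinct $u,v\in T$, $\kappa'_G(u,v)$ is the maximum number of $u$-$v$ paths that pairwise share no edge and no non-terminal vertex. By Menger's theorem it is the minimum number of elements whose deletion separates $u$ from $v$. The set $T_i$ is *$k$-element-connected* if $\kappa'_G(u,v)\ge k$ for all distinct $u,v\in T_i$; here $k$ is a positive integer.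

For example, take terminals $u,t,v$, two non-terminals adjacent to $u$ and $t$, and two more adjacent to $t$ and $v$. Then $\kappa'(u,v)=2$: the two paths both pass through $t$, which is allowed, since terminals cannot be deleted.

**Definition (Steiner forest).** A Steiner forest is a forest $F\subseteq G$ such that for every $i$ all of $T_i$ lies in one component of $F$. Steiner forests are *element-disjoint* if no two share an edge or a non-terminal. They may share terminals. Each contains an edge, since $|T_i|\ge2$, so element-disjoint Steiner forests are automatically distinct.

If each $T_i$ is $k$-element-connected, how many element-disjoint Steiner forests are there? Three cases by hand: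

- $k=1$: each $T_i$ lies in one component of $G$, so a spanning forest of $G$ is a Steiner forest. There is at least one.
- $h=1$, $|T|=2$: the $k$ element-disjoint paths are themselves $k$ element-disjoint Steiner forests.
- The hexagon, with alternate vertices forming one terminal class of size $3$. Any two terminals have $\kappa'=2$, by going around both ways. A Steiner forest must connect three terminals, and a single non-terminal is adjacent to only two of them, so it uses at least $2$ of the $3$ non-terminals. Hence there is only one, although $k=2$. One cannot expect $k$ forests.

Chekuri and Korula proved that for $h\ge2$ there are $\Omega\big(k/(\log h\,\log|T|)\big)$ element-disjoint Steiner forests. They conjectured (see "Some Open Problems in Element-Connectivity", http://chekuri.cs.illinois.edu/papers/elem-connectivity-open-probs.pdf) that there are $\Omega(k/\log|T|)$, with an absolute constant. The conjecture is true.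

**Theorem 3.** If each $T_i$ is $k$-element-connected in $G$, then $G$ has at least $\dfrac{k}{160\log_2|T|}$ element-disjoint Steiner forests.

**Theorem 4 (extra shareable vertices).** Let $W\subseteq V\setminus T$ be an arbitrary set of additional shareable vertices, so that the elements are the edges and the vertices of $V\setminus(T\cup W)$. If every two vertices of the same $T_i$ cannot be separated by deleting fewer than $k$ elements, then there are at least $k/(160\log_2|T|)$ Steiner forests that pairwise share no element. The bound does not depend on $|W|$.

**Theorem 5 (optimality).** For all $\kappa\ge2$, $r\ge1$ there is a graph with a terminal set $T$, $|T|=\binom{2\kappa-1}{\kappa}$, such that for $K=\kappa r$ and *every* partition of $T$ into classes of size $\ge2$ (in particular one class, or, for $|T|$ even, all classes of size $2$), each class is $K$-element-connected, but there are fewer than $4K/\log_2|T|$ element-disjoint Steiner forests.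

Theorem 3 is the case $W=\emptyset$ of Theorem 4, by Menger's theorem. The plan for both: pass to a hypergraph on $T$, pack there, and translate back.

## 3. A hypergraph on which uniform coloring yields only $\sqrt k$

**Definition (connected for a partition).** Let $V$ be partitioned into classes. A set $X$ *splits* a class $C$ if $C\cap X\ne\emptyset\ne C\setminus X$. A hypergraph $H$ on $V$ is *$k$-connected for the classes* if $d_H(X)\ge k$ for every $X$ that splits some class.

We want many disjoint sets of hyperedges, each connecting every class. The first thing to try is the proof of Proposition 2: color all hyperedges uniformly with about $k/\log n$ colors. Here is where it fails.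

Take classes $\{u,v\}$ and $\{a_i,b_i\}$ for $i=1,\dots,k$. The hyperedges are $\{u,a_i\}$ and $\{b_i,v\}$, once for each $i$, and $\{a_i,b_i\}$, $k$ times for each $i$. This is $k$-connected for the classes: a set splitting $\{a_i,b_i\}$ is crossed by the $k$ copies of $\{a_i,b_i\}$, and a set splitting $\{u,v\}$ is crossed by each of the $k$ disjoint paths $u,a_i,b_i,v$.

Now color the hyperedges independently and uniformly with $q$ colors. A color connects $u$ to $v$ only through one of these $k$ paths, so for some $i$ both $\{u,a_i\}$ and $\{b_i,v\}$ must have this color. For fixed color and $i$ the probability is $q^{-2}$. The expected number of colors connecting $u$ and $v$ is at most $q\cdot k\cdot q^{-2}=k/q$, and of course at most $q$, hence at most $\sqrt k$ for every choice of $q$. As $n=2k+2$ here, the target $\Omega(k/\log n)$ is far larger for large $k$.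

The cause is visible: $X=\{a_i,b_i\}$ has $d_H(X)=2$, and since it splits no class, nothing forbids this. So the hypothesis controls only some cuts, and uniform sampling needs all of them.

The cure is visible too. The pair $S=\{a_i,b_i\}$ is highly connected *by hyperedges inside it*: its $k$ copies can be given to $k$ different colors, and then every color has $S$ connected. Once that is so, $\{u,a_i\}$ and $\{b_i,v\}$ may be glued into one hyperedge $\{u,v\}$, to be used as a unit. Doing this for all $i$ gives $k$ good colors. In general we will

1. find a union $S$ of classes that is well connected by the hyperedges contained in $S$, and color those hyperedges at random;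
2. eliminate $S$, gluing together hyperedges that touch $S$, so that the rest stays $k$-connected for the remaining classes; and induct.

The gluing in 2 uses the same lemma as the passage from graphs to hypergraphs, so we start there.

## 4. Deleting or contracting edges between non-terminals

From now on we allow loopless multigraphs, since contraction creates parallel edges. Let $G$ be such a multigraph with terminal set $T$ partitioned into classes.

**Definition (cuts and $k$-good).** A *cut* is a map $f:V(G)\to\{1,0,-1\}$ with $f\ne0$ on $T$. An edge *crosses* $f$ if its ends have values $1$ and $-1$. Put
$$c_G(f)=|f^{-1}(0)|+\#\{\text{edges crossing } f\}.$$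
The cut $f$ *separates* a class if it takes both values $1$ and $-1$ on it. $G$ is *$k$-good* if $c_G(f)\ge k$ for every cut $f$ separating some class.

Read $f$ as a recipe: delete the zeros and the crossing edges; then the side $1$ is separated from the side $-1$. Hence, if every class is $k$-element-connected, then $G$ is $k$-good. For example, if a single non-terminal $w$ is adjacent to $u,v$ and $\{u,v\}$ is the class, then a cut with $f(u)=1$, $f(v)=-1$ has $c(f)=1$, whether $f(w)=0$ (one zero) or $f(w)=\pm1$ (one crossing edge). So this graph is $1$-good and not $2$-good.

The goal is to remove edges between non-terminals while staying $k$-good. Sometimes we must contract: in the path $u,y,z,v$ with class $\{u,v\}$, deleting $yz$ destroys $1$-goodness. Sometimes we must delete: if $y$ and $z$ are both adjacent to $u$ and $v$ and to each other, the graph is $2$-good, but after contracting $yz$ the merged vertex alone separates $u$ from $v$. Lemma 7 below, a threshold version of the reduction lemma of Chekuri and Korula, says that one of the two always works. Its proof needs a fact about sets.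

**Lemma 6.** If $X,Y\subseteq T$ each split a class, then both of $X\cap Y$, $X\cup Y$ split classes, or both of $X\setminus Y$, $Y\setminus X$ do.

*Proof.* **Step 1: some class $C$ is split by both.** If $C$ meets both $X\cap Y$ and $T\setminus(X\cup Y)$, then $X\cap Y$ and $X\cup Y$ split $C$. If $C$ misses $X\cap Y$, then, since $C$ meets $X$ and $Y$, it meets $X\setminus Y$ and $Y\setminus X$, so both of these split $C$. If $C$ misses $T\setminus(X\cup Y)$, then, since $C$ meets $T\setminus X$ and $T\setminus Y$, it meets $Y\setminus X$ and $X\setminus Y$, and again both split $C$.

**Step 2: no class is split by both.** Then $X$ splits a class $C$ that $Y$ does not split, and $Y$ splits a class $C'$ that $X$ does not split.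

- If $C\subseteq Y$, then $X\cap Y$ and $Y\setminus X$ split $C$. If $C\cap Y=\emptyset$, then $X\setminus Y$ and $X\cup Y$ split $C$.
- If $C'\subseteq X$, then $X\cap Y$ and $X\setminus Y$ split $C'$. If $C'\cap X=\emptyset$, then $Y\setminus X$ and $X\cup Y$ split $C'$.

Now combine. If $C\subseteq Y$ and $C'\subseteq X$, we have $Y\setminus X$ and $X\setminus Y$. If $C\subseteq Y$ and $C'\cap X=\emptyset$, we have $X\cap Y$ and $X\cup Y$. If $C\cap Y=\emptyset$ and $C'\subseteq X$, we have $X\cup Y$ and $X\cap Y$. If $C\cap Y=\emptyset$ and $C'\cap X=\emptyset$, we have $X\setminus Y$ and $Y\setminus X$. $\square$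

**Lemma 7 (reduction).** Let $G$ be $k$-good and let $e_0=yz$ be an edge with $y\ne z$ both non-terminals. Then $G-e_0$ or $G/yz$ (identify $y,z$, delete loops) is $k$-good.

*Proof.* Suppose neither is.

**Step 1: extract two tight cuts.** There is a cut $f$ separating a class with $c_{G-e_0}(f)\le k-1$. Since $c_G(f)\ge k$, the edge $e_0$ crosses $f$ and $c_G(f)=k$. Replacing $f$ by $-f$ if necessary, $f(y)=1$ and $f(z)=-1$.

There is also a cut of $G/yz$ separating a class with value at most $k-1$. Lift it to a cut $g$ of $G$, giving $y$ and $z$ the value of the merged vertex. Edges between $y$ and $z$ do not cross $g$, and all other edges behave as before. So $c_G(g)$ exceeds the old value only if the common value is $0$ (two zeros instead of one), and then by exactly $1$. As $c_G(g)\ge k$, we get $g(y)=g(z)=0$ and $c_G(g)=k$.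

**Step 2: uncross, with a gain of one at $e_0$.** Let $g'\in\{g,-g\}$. On $T$ all values are $\pm1$, so $\min(f,g')$ and $\max(f,g')$ are cuts. We claim
$$c_G(\min(f,g'))+c_G(\max(f,g'))\le c_G(f)+c_G(g')-1=2k-1.\tag{1}$$
*Zeros.* At each vertex the multisets $\{\min(f,g'),\max(f,g')\}$ and $\{f,g'\}$ of values agree, so zeros contribute equally to both sides.

*Edges.* An edge $ab$ contributes $\varphi(f(a)-f(b))$ to $c_G(f)$, where $\varphi(t)=\max(|t|-1,0)$ is convex: the contribution is $1$ if the difference is $\pm2$ and $0$ otherwise. If $f$ and $g'$ are ordered the same way at $a$ and at $b$, the two differences of $\min$ and $\max$ are the two differences of $f$ and $g'$. Otherwise, say $f(a)\le g'(a)$ and $f(b)\ge g'(b)$ (the other case is symmetric). Then the differences of $\min$ and $\max$ are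
$$f(a)-g'(b)\quad\text{and}\quad g'(a)-f(b).$$
They have the same sum as $f(a)-f(b)$ and $g'(a)-g'(b)$, and both lie in the interval $[\,f(a)-f(b),\ g'(a)-g'(b)\,]$. By convexity of $\varphi$, the edge contributes at most as much on the left of (1) as to $c_G(f)+c_G(g')$.

*The edge $e_0$.* It contributes $1$ to $c_G(f)$. But $\min(f,g')$ has values $0,-1$ at $y,z$ and $\max(f,g')$ has values $1,0$, so $e_0$ contributes $0$ on the left. This saves $1$ and proves (1).

**Step 3: contradiction.** By (1), for $g'=g$ and also for $g'=-g$, at least one of $\min(f,g')$, $\max(f,g')$ has $c_G<k$ and hence separates no class. Let $X=\{t\in T:f(t)=1\}$ and $Y=\{t\in T:g(t)=1\}$; each splits a class. On $T$, the positive sets of $\min(f,g)$ and $\max(f,g)$ are $X\cap Y$ and $X\cup Y$. The positive set of $\min(f,-g)$ is $X\setminus Y$, and the negative set of $\max(f,-g)$ is $Y\setminus X$. So one of $X\cap Y,X\cup Y$ splits no class, and one of $X\setminus Y,Y\setminus X$ splits no class. This contradicts Lemma 6. $\square$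

**Lemma 8 (to hypergraphs).** Let $G$ be $k$-good with no edge joining two terminals. Then there are pairwise disjoint sets $D_1,\dots,D_M$ of non-terminals, each inducing a connected subgraph of $G$, and nonempty sets $e_1,\dots,e_M\subseteq T$, each vertex of $e_i$ having a neighbor in $D_i$, such that the hypergraph $(T,\{e_1,\dots,e_M\})$ is $k$-connected for the classes.

*Proof.* **Step 1: make the graph bipartite.** Apply Lemma 7 repeatedly until no edge joins two non-terminals. The number of such edges drops each time, so this ends. Edges between terminals are never created. The final graph is $k$-good and bipartite between terminals and non-terminals. Each final non-terminal $w$ arises by contracting a set $D_w$ of original non-terminals that is connected by original edges. The sets $D_w$ are disjoint, and every $t\in N(w)$ has an original neighbor in $D_w$. Take the $D_w$ and $e_w=N(w)$ for those $w$ with $N(w)\ne\emptyset$.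

**Step 2: read off the cuts.** Let $X\subseteq T$ split a class. Put $f=1$ on $X$ and $f=-1$ on $T\setminus X$. Put $f(w)=0$ if $N(w)$ meets both $X$ and $T\setminus X$. Otherwise let $f(w)$ be the value on $N(w)$, or $1$ if $N(w)=\emptyset$. No edge crosses $f$, and the zeros are exactly the $w$ with $N(w)$ crossing $X$. So $k\le c(f)=d(X)$. $\square$

## 5. Eliminating a union of classes

Now let $H$ be a hypergraph, and $S$ a union of classes that we intend to make connected in every color. We want a hypergraph on the remaining vertices in which a hyperedge may be a glued bundle of hyperedges touching $S$. The trick is to model $S$ by many non-terminals, so many that a small cut cannot delete all of them.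

**Lemma 9 (elimination).** Let $H$ on $V$ be $k$-connected for a partition of $V$ into classes, and let $S\subsetneq V$ be a nonempty union of classes. There is a hypergraph $H'$ on $V\setminus S$, $k$-connected for the classes inside $V\setminus S$, and for each hyperedge $e'$ of $H'$ a nonempty set $\Gamma_{e'}$ of hyperedges of $H$ not contained in $S$, such that

- the sets $\Gamma_{e'}$ are pairwise disjoint and $e'\subseteq\bigcup_{e\in\Gamma_{e'}}e$;
- if $|\Gamma_{e'}|\ge2$, then every $e\in\Gamma_{e'}$ meets $S$.

*Proof.* **Step 1: an auxiliary graph.** Let $G^*$ have terminal set $V\setminus S$ with the classes inside it, and non-terminals $x_e$, one for each hyperedge $e\not\subseteq S$, and $s_1,\dots,s_k$. Join $x_e$ to all vertices of $e\setminus S$ and, if $e\cap S\ne\emptyset$, to all of $s_1,\dots,s_k$.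

**Step 2: $G^*$ is $k$-good.** Let $f$ separate a class $C\subseteq V\setminus S$ and suppose $c(f)\le k-1$. There are $k$ vertices $s_j$, so some $f(s_j)\ne0$. Put
$$X=S\cup\{v\in V\setminus S:f(v)=f(s_j)\}.$$
Since $f$ takes both values on $C$, $X$ splits $C$, and $d_H(X)\ge k$. Let $e$ be a hyperedge meeting both $X$ and $V\setminus X$. A vertex of $e\setminus X$ lies outside $S$, so $e\not\subseteq S$ and $x_e$ exists. This vertex is a neighbor of $x_e$ of value $-f(s_j)$. Also $x_e$ has a neighbor of value $f(s_j)$: a vertex of $(e\cap X)\setminus S$, or $s_j$ if $e$ meets $S$. So either $f(x_e)=0$ or some edge at $x_e$ crosses $f$. No edge joins two $x$-vertices, so these contributions are distinct for distinct $e$. Hence $c(f)\ge d_H(X)\ge k$, a contradiction.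

**Step 3: apply the reduction.** No edge of $G^*$ joins two terminals, so Lemma 8 applies and gives $H'$. For a hyperedge $e'$ with its connected set $D$ put $\Gamma_{e'}=\{e:x_e\in D\}$. The sets $D$ are disjoint, hence so are the $\Gamma_{e'}$. The $s_j$ have no terminal neighbors, so each vertex of $e'$ is adjacent to some $x_e\in D$ and belongs to $e\setminus S$. So $e'\subseteq\bigcup_{e\in\Gamma_{e'}}e$, and $\Gamma_{e'}\ne\emptyset$ because $e'\ne\emptyset$. If $|\Gamma_{e'}|\ge2$, then $D$ is connected with at least two vertices. So each $x_e\in D$ has a neighbor in $D$, which is a non-terminal and so one of the $s_j$. Hence $e\cap S\ne\emptyset$. $\square$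

In the example of Section 3 with $S=\{a_1,b_1\}$, the hyperedges $\{u,a_1\}$ and $\{b_1,v\}$ give $x$-vertices that are both joined to all $s_j$. Contracting them together with the $s_j$ produces the glued hyperedge $e'=\{u,v\}$.

## 6. A union of classes whose cuts grow as sets shrink

For a set $S$, let $H[S]$ be the hypergraph on $S$ whose hyperedges are those of $H$ *contained* in $S$. We want $S$ so that $H[S]$ can be sampled well.

The direct attempt asks that all cuts of $H[S]$ be at least some $\theta$. Start from $S=V$. While some nonempty $A\subsetneq S$ has $d_{H[S]}(A)<\theta$, replace $S$ by the smaller of $A$ and $S\setminus A$. Sizes halve, so there are at most $\log_2 n$ steps, and $d_H(S)$ grows by less than $\theta$ in each (this is checked in the proof below). With $\theta=k/(2\log_2n)$ we always have $d_H(S)<k$, so $S$ splits no class and remains a union of classes. This works, but Lemma 1 with cuts of size $\theta$ supports only about $\theta/\log n$ colors. The result is $k/\log^2n$: one logarithm is lost in the descent and one in the sampling.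

But the descent has slack: a step that shrinks $S$ by a large factor uses up several of the $\log_2 n$ halvings and is still charged only $\theta$. So we may let it be charged in proportion to the number of halvings. This costs nothing in the total, and the final $S$ satisfies a stronger condition.

**Lemma 10.** Let $n\ge2$, let $H$ on $V$, $2\le|V|\le n$, be $k$-connected for a partition of $V$ into classes of size $\ge2$, and put $\theta=\dfrac{k}{2\log_2n}$. There is a union $S$ of classes, $|S|\ge2$, such that
$$d_{H[S]}(A)\ \ge\ \theta\log_2\frac{|S|}{|A|}\qquad\text{for all }\emptyset\ne A\subseteq S,\ |A|\le|S|/2.\tag{2}$$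

*Proof.* Let $S_0=V$. If $S_j$ violates (2), let $S_{j+1}$ be a violating set $A$. Sizes at least halve, so this stops. We show that every $S_j$ is a union of classes with at least two elements; then the last one is the required $S$. For $j=0$ this is clear. Let $j\ge1$.

Let $e$ be a hyperedge that meets $S_j$ but is not contained in it. Let $i<j$ be the largest index with $e\subseteq S_i$ (it exists, as $e\subseteq S_0$). Then $e$ is a hyperedge of $H[S_i]$, is not contained in $S_{i+1}$, and meets $S_{i+1}\supseteq S_j$. So $e$ is counted in $d_{H[S_i]}(S_{i+1})$. Hence
$$d_H(S_j)\le\sum_{i<j}d_{H[S_i]}(S_{i+1})<\theta\sum_{i<j}\log_2\frac{|S_i|}{|S_{i+1}|}=\theta\log_2\frac{|V|}{|S_j|}\le\theta\log_2n=\frac k2<k.$$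
So $S_j$ splits no class. Being nonempty, it is a union of classes, and classes have at least two elements. $\square$

## 7. Sampling at rate $40/\theta$ without a second logarithm

By (2), single vertices of $S$ have degree at least $\theta\log_2|S|$, while sets of half the size of $S$ may be crossed by only $\theta$ hyperedges. We want to keep each hyperedge with probability about $40/\theta$, which for the small cuts leaves only a bounded expected number of hyperedges. Lemma 1 applied directly uses only the minimum cut $\theta$, and its bound $|S|\,(3/4)^{\ell}$ with bounded $\ell$ is useless when $|S|$ is large. The way out is to apply Lemma 1 separately at each scale of connectivity $\theta,2\theta,4\theta,\dots$, and to use (2) to show that few pieces are involved at the weak scales.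

Throughout this section $J$ is a hypergraph on $S$ with $|S|=m\ge2$, and $\theta>0$ satisfies
$$d_J(A)\ge\theta\log_2(m/|A|)\quad\text{whenever }\emptyset\ne A\subseteq S,\ |A|\le m/2.\tag{3}$$

**Definition (strong sets).** For $s>0$, a nonempty $A\subseteq S$ is *$s$-strong* if for every $\emptyset\ne X\subsetneq A$ at least $s$ hyperedges of $J$ meet both $X$ and $A\setminus X$. These hyperedges need not be contained in $A$.

For example, on $\{a,b,c\}$ with five copies of $\{a,b\}$ and two copies of $\{b,c\}$, the whole set is $s$-strong exactly for $s\le2$, and $\{a,b\}$ exactly for $s\le5$. With three copies of $\{a,b,c\}$ and nothing else, $\{a,b\}$ is $3$-strong although no hyperedge lies inside it.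

**Lemma 11.** For each $s>0$ the maximal $s$-strong sets form a partition $\mathcal P_s$ of $S$, and $\mathcal P_{s'}$ refines $\mathcal P_s$ for $s'\ge s$.

*Proof.* Singletons are $s$-strong, vacuously, so the maximal $s$-strong sets cover $S$. For disjointness we show: if $A,B$ are $s$-strong and $A\cap B\ne\emptyset$, then $A\cup B$ is $s$-strong. Let $\emptyset\ne X\subsetneq A\cup B$. If $X$ splits $A$, at least $s$ hyperedges meet both $X\cap A$ and $A\setminus X$, hence both $X$ and $(A\cup B)\setminus X$; similarly if $X$ splits $B$. Otherwise each of $A,B$ is contained in $X$ or disjoint from $X$. As they intersect, the same alternative holds for both, so $X=A\cup B$ or $X=\emptyset$, which is excluded. Finally, an $s'$-strong set is $s$-strong for $s\le s'$, so each part of $\mathcal P_{s'}$ is contained in a part of $\mathcal P_s$. $\square$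

**Lemma 12.** We have $\mathcal P_\theta=\{S\}$, and for every $s>0$,
$$|\mathcal P_s|\le 8\cdot2^{4s/\theta}.\tag{4}$$

*Proof.* **Step 1: $S$ is $\theta$-strong.** For $\emptyset\ne X\subsetneq S$, one of $X$, $S\setminus X$ has size at most $m/2$. Both have the same crossing hyperedges, so (3) gives $d_J(X)\ge\theta\log_22=\theta$.

**Step 2: few incidences between hyperedges and parts.** Fix $s$ and let $N=|\mathcal P_s|$. For a union $U$ of $N_U\ge1$ parts of $\mathcal P_s$, let $t_e(U)$ be the number of parts in $U$ met by $e$, and write $x^+=\max(x,0)$. We show
$$\sum_e(t_e(U)-1)^+\le s(N_U-1)\tag{5}$$
by induction on $N_U$. For $N_U=1$ both sides are $0$. Let $N_U\ge2$. By maximality of the parts, $U$ is not $s$-strong, so there is $\emptyset\ne X\subsetneq U$ such that fewer than $s$ hyperedges meet both $X$ and $U\setminus X$. The set $X$ splits no part $P$ of $U$: otherwise at least $s$ hyperedges would meet both $X\cap P$ and $P\setminus X$. So $X$ and $U\setminus X$ are unions of parts, at least one each. Since $t_e(U)=t_e(X)+t_e(U\setminus X)$,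
$$(t_e(U)-1)^+=(t_e(X)-1)^++(t_e(U\setminus X)-1)^++\mathbf 1[e\text{ meets }X\text{ and }U\setminus X].$$
(If $e$ meets both sides, this reads $a+b-1=(a-1)+(b-1)+1$; if it meets at most one, it is trivial.) Summing over $e$ and using induction, the left side of (5) is at most $s(N_X-1)+s(N_{U\setminus X}-1)+s=s(N_U-1)$.

**Step 3: a part that is both small and weakly attached.** Put $U=S$ and $t_e=t_e(S)$ in (5). A hyperedge is counted in $d_J(Y)$, for a part $Y$, exactly when it meets $Y$ and $t_e\ge2$. So
$$\sum_{Y\in\mathcal P_s}d_J(Y)=\sum_{e:\,t_e\ge2}t_e\le2\sum_e(t_e-1)^+<2sN.$$
Hence fewer than $N/2$ parts have $d_J(Y)\ge4s$. Fewer than $N/4$ parts have $|Y|>4m/N$, since the parts have total size $m$. So some part $Y$ has $d_J(Y)<4s$ and $|Y|\le4m/N$.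

**Step 4: compare with (3).** If $N\ge8$, then $|Y|\le m/2$, and (3) gives
$$\theta\log_2(N/4)\le\theta\log_2(m/|Y|)\le d_J(Y)<4s,$$
that is, $N<4\cdot2^{4s/\theta}$. If $N<8$, (4) is trivial. $\square$

**Lemma 13 (multi-scale sampling).** Let $J$ and $\theta$ satisfy (3), let $40/\theta\le p\le1$, and let $R$ contain each hyperedge of $J$ independently with probability $p$. Then $R$ connects $S$ with probability greater than $15/16$.

*Proof.* **Step 1: set up the scales.** Let $s_i=2^i\theta$ for $i=0,1,\dots,r$, with $r\ge1$ so large that $s_r>|E(J)|$. Then no set with at least two elements is $s_r$-strong, so $\mathcal P_{s_r}$ consists of singletons. At the other end, $\mathcal P_{s_0}=\{S\}$ by Lemma 12.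

For $0\le i<r$ and $A\in\mathcal P_{s_i}$, let $Q^i_A$ be the following hypergraph. Its vertices are the $n_A$ parts of $\mathcal P_{s_{i+1}}$ contained in $A$. Each hyperedge $e$ of $J$ meeting $A$ gives the hyperedge of $Q_A^i$ consisting of those parts in $A$ that $e$ meets. A nontrivial cut of $Q^i_A$ corresponds to a set $\emptyset\ne X\subsetneq A$ that is a union of parts. As $A$ is $s_i$-strong, at least $s_i$ hyperedges cross it. Let $\mathcal E^i_A$ be the event that the hyperedges of $Q^i_A$ coming from $R$ connect $Q^i_A$.

**Step 2: if all $\mathcal E^i_A$ occur, $R$ connects $S$.** We show by downward induction on $i$ that every part of $\mathcal P_{s_i}$ lies in one component of $(S,R)$. For $i=r$ the parts are singletons. Suppose it holds for $i+1$ and let $A\in\mathcal P_{s_i}$. Each part of $\mathcal P_{s_{i+1}}$ in $A$ lies in one component. A hyperedge of $R$ meeting two such parts puts them in the same component. By $\mathcal E^i_A$ all parts in $A$ are joined in this way, so $A$ lies in one component. For $i=0$ this says that $S$ does.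

**Step 3: bound the failure probability at scale $i$.** The hyperedges of $Q^i_A$ come from different hyperedges of $J$, so Lemma 1 applies with $c=s_i$. Since $ps_i\ge40\cdot2^i$, we have $\lfloor ps_i/\ln2\rfloor\ge40\cdot2^i$. Further, $(3/4)^5<1/4$ gives $(3/4)^{40}<4^{-8}=2^{-16}$. And $\sum_An_A=|\mathcal P_{s_{i+1}}|\le8\cdot2^{4\cdot2^{i+1}}$ by (4). So
$$\sum_{A\in\mathcal P_{s_i}}P\big(\overline{\mathcal E^i_A}\big)\le\Big(\sum_An_A\Big)(3/4)^{40\cdot2^i}\le8\cdot2^{8\cdot2^{i}}\cdot2^{-16\cdot2^i}=8\cdot2^{-8\cdot2^i}.$$

**Step 4: sum over the scales.** The terms for $i=0,1,2,\dots$ are $\frac1{32},\frac1{8192},\dots$, and their sum is less than $\frac1{32}+\frac1{1000}<\frac1{16}$. The union bound needs no independence between the events. $\square$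

Note the balance in Step 3: the number of pieces at scale $i$ and the inverse failure probability at scale $i$ are both exponential in $2^i$. The number of pieces is controlled by (3), and the constant $40$ makes the second win.

## 8. Packing in hypergraphs by induction on the classes

**Proposition 14.** Let $n\ge2$ and $q=\lfloor k/(80\log_2n)\rfloor\ge1$. Let $H$ on $V$, $|V|\le n$, be $k$-connected for a partition of $V$ into classes of size $\ge2$. Then there are $\lceil\frac{15}{16}q\rceil$ pairwise disjoint sets of hyperedges of $H$, each of which connects every class.

*Proof.* Put $a=\lceil\frac{15}{16}q\rceil$. We use induction on $|V|$, with $k$, $n$, $q$ fixed. The case $V=\emptyset$ is trivial; otherwise $|V|\ge2$.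

**Step 1: connect $S$ in $a$ colors.** Take $S$ from Lemma 10, with $\theta=k/(2\log_2n)$. Color the hyperedges of $H[S]$ independently and uniformly with $q$ colors. Each color class is a sample with
$$p=\frac1q\ge\frac{80\log_2n}{k}=\frac{40}\theta .$$
By (2), $J=H[S]$ satisfies (3), so by Lemma 13 each color connects $S$ with probability more than $15/16$. The expected number of colors connecting $S$ exceeds $\frac{15}{16}q$, so for some coloring at least $a$ colors do. Let $F^S_1,\dots,F^S_a$ be such color classes. They consist of hyperedges contained in $S$. If $S=V$, we are done.

**Step 2: eliminate $S$ and induct.** Let $S\ne V$. Take $H'$ and the sets $\Gamma_{e'}$ from Lemma 9. By induction $H'$ has disjoint sets $F'_1,\dots,F'_a$ of hyperedges, each connecting all classes in $V\setminus S$. Put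
$$F_j=F_j^S\cup\bigcup_{e'\in F'_j}\Gamma_{e'}.$$

**Step 3: check.** The $F_j$ are disjoint: the $F^S_j$ are disjoint and consist of hyperedges inside $S$, while the $\Gamma_{e'}$ are disjoint and contain only hyperedges not inside $S$. Each $F_j$ connects $S$, hence all classes in $S$. Let $e'\in F'_j$; we claim that $e'$ lies in one component of $(V,F_j)$. If $\Gamma_{e'}=\{e\}$, then $e'\subseteq e$. If $|\Gamma_{e'}|\ge2$, then all $e\in\Gamma_{e'}$ meet $S$, which lies in one component, and so does the union of these $e$, which contains $e'$. Since $F'_j$ connects every class in $V\setminus S$, so does $F_j$. $\square$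

Step 3 is where the order of work pays off: $S$ is connected in color $j$ by hyperedges inside $S$ alone, so bundles of hyperedges through $S$ can safely be treated as single hyperedges.

## 9. Back to graphs: Theorems 3 and 4

We prove Theorem 4. Theorem 3 is the case $W=\emptyset$, and on first reading one may take $W=\emptyset$ throughout.

Let $n=|T|\ge2$ and $q=\lfloor k/(80\log_2n)\rfloor$.

**Step 1: the case $q=0$.** Since $k\ge1$, each $T_i$ lies in one component of $G$, so a spanning forest of $G$ is a Steiner forest, and $1>k/(80\log_2n)$. From now on $q\ge1$.

**Step 2: a graph $G'$ without edges between terminals.** Subdivide every edge $e$ of $G$ by a new non-terminal $x_e$. Then replace each $w\in W$ by $k$ non-terminals $w^1,\dots,w^k$, each adjacent to all $x_e$ with $e\ni w$. The subdivision makes edges into vertices, so that Lemma 8 can distribute them. The $k$ copies make $w$ impossible to delete by fewer than $k$ elements, as with the $s_j$ in Lemma 9.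

**Step 3: $G'$ is $k$-good.** Suppose a cut $f$ of $G'$ separates some $T_i$ and $c_{G'}(f)\le k-1$. Each $w\in W$ has a copy with nonzero value; choose one and let $\bar f(w)$ be its value. Put $\bar f=f$ on $V\setminus W$. If an edge $e=ab$ of $G$ crosses $\bar f$, then $x_e$ has neighbors of both values $1$ and $-1$, so $f(x_e)=0$ or some edge of $G'$ at $x_e$ crosses $f$. These contributions to $c_{G'}(f)$ are distinct for distinct $e$, and distinct from the zeros of $\bar f$, which are zeros of $f$ in $V\setminus(T\cup W)$. Hence the zeros of $\bar f$ together with the edges crossing $\bar f$ are at most $k-1$ elements of $G$. After deleting them, every remaining edge joins vertices of equal value $\pm1$. Since $\bar f=f$ takes both values on $T_i$, two vertices of $T_i$ are separated by fewer than $k$ elements, a contradiction.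

**Step 4: pack.** No edge of $G'$ joins two terminals. Lemma 8 gives disjoint connected sets $D_1,\dots,D_M$ of non-terminals of $G'$ and hyperedges $e_1,\dots,e_M$ forming a hypergraph on $T$ that is $k$-connected for $T_1,\dots,T_h$. Proposition 14 gives $\lceil\frac{15}{16}q\rceil$ disjoint sets $F_j$ of hyperedges, each connecting all $T_i$. Let $U_j$ be the union of the $D_i$ with $e_i\in F_j$. The $U_j$ are disjoint. In $G'[T\cup U_j]$, each set $D_i\cup e_i$ with $e_i\in F_j$ lies in one component, so each $T_i$ lies in one component.

**Step 5: translate back.** Let $L_j\subseteq G$ have vertex set $T\cup W\cup(U_j\cap V)$, where $U_j\cap V$ consists of vertices of $V\setminus(T\cup W)$. Its edges are those $e$ with $x_e\in U_j$ such that each end of $e$ lies in $T\cup U_j$, or is a $w\in W$ with some copy in $U_j$.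

Consider a walk in $G'[T\cup U_j]$ between two terminals. It alternates between subdivision vertices and other vertices. Map the copies of $w$ to $w$. The two vertices before and after a subdivision vertex $x_e$ are mapped either to the same vertex or to the two ends of $e$. In the latter case $e$ is an edge of $L_j$. So the walk yields a walk in $L_j$ between the same terminals. Hence each $T_i$ lies in one component of $L_j$, and a spanning forest of $L_j$ is a Steiner forest.

The $L_j$ share no edge, since $x_e\in U_j$ for at most one $j$. They share no vertex of $V\setminus(T\cup W)$, since the $U_j$ are disjoint. So these Steiner forests pairwise share no element.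

**Step 6: count.** We have $\lceil\frac{15}{16}q\rceil\ge\frac{q+1}2$: for $q=1$ both sides are $1$, and for $q\ge2$ we have $15q\ge8q+8$. Since $q+1>k/(80\log_2n)$, there are at least $k/(160\log_2|T|)$ forests. This proves Theorem 4, and with it Theorem 3. $\blacksquare$

## 10. Terminals as $\kappa$-subsets: the logarithm is needed

The hexagon in Section 2 is the case $\kappa=2$, $r=1$ of the following construction.

*Proof of Theorem 5.* The terminals are the $\kappa$-subsets of $[2\kappa-1]$. The non-terminals are the pairs $(i,c)$ with $i\in[2\kappa-1]$ (the *type*) and $c\in[r]$. Join the terminal $A$ to $(i,c)$ if and only if $i\in A$. The graph is simple and bipartite.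

**Step 1: any two terminals have element-connectivity at least $K=\kappa r$.** Let a set $Z$ of elements separate terminals $u,v$. Let $X$ be the set of terminals in the component of $u$ after deleting $Z$; so $u\in X$ and $v\notin X$. Call a type $i$ *crossed* if it belongs to a terminal $A\in X$ and to a terminal $B\notin X$. Then for each $c$, $Z$ contains $(i,c)$ or an edge at $(i,c)$, since otherwise $A$ and $B$ would be joined through $(i,c)$. These elements are distinct for distinct $(i,c)$, so $|Z|$ is at least $r$ times the number of crossed types.

If $i$ is uncrossed, all terminals containing $i$ are on one side of $X$. Two uncrossed types lie in a common $\kappa$-set, as $\kappa\ge2$, so all uncrossed types have the same side. If at least $\kappa$ types were uncrossed, at most $\kappa-1$ would be crossed. Then every $\kappa$-subset would contain an uncrossed type and all terminals would be on one side, a contradiction. Hence at least $\kappa$ types are crossed, and $|Z|\ge\kappa r=K$. So each class of any partition of $T$ is $K$-element-connected.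

**Step 2: every Steiner forest uses many non-terminals.** Fix a partition of $T$ into classes of size $\ge2$. In a Steiner forest every terminal $A$ has degree at least $1$, and its neighbors are non-terminals $(i,c)$ with $i\in A$. So the set $I$ of types used meets every $\kappa$-subset of $[2\kappa-1]$. Thus the complement of $I$ has at most $\kappa-1$ elements, and $|I|\ge\kappa$. Each forest uses at least $\kappa$ of the $(2\kappa-1)r$ non-terminals, so there are at most
$$\frac{(2\kappa-1)r}{\kappa}<2r=\frac{2K}\kappa$$
element-disjoint Steiner forests.

**Step 3: compare with $|T|$.** Since $|T|=\binom{2\kappa-1}\kappa=\frac12\binom{2\kappa}\kappa<4^\kappa$, we have $\kappa>\frac12\log_2|T|$. The number of forests is less than $4K/\log_2|T|$. $\blacksquare$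

So the bound of Theorem 3 is best possible up to the absolute constant. One can also see that $\log|T|$ cannot in general be replaced by a function of $h$ alone, or by a function of $\max_i|T_i|$ alone. Take $r=1$. By Step 2 there are fewer than $2$ element-disjoint Steiner forests, although $k=\kappa$ may be arbitrarily large. For the first claim use one class, so $h=1$. For the second use classes of size $2$, which requires $|T|$ to be even: take $\kappa=2^a+1$ with $a\ge1$. By Kummer's theorem the exponent of $2$ in $\binom{2\kappa}\kappa$ is the number of binary ones of $\kappa$, here $2$, so $|T|=\frac12\binom{2\kappa}{\kappa}$ is even. For $a=1$, for example, $\kappa=3$ and $|T|=\binom53=10$.
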